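\title{Transversal sums of stochastic matrices\\ and the $n$-card problem}


\begin{abstract}
A transversal sum of an $n\times n$ matrix is a sum of $n$ entries, one from each row and each column. The $n$-card problem asks for the minimal intervals that contain a transversal sum of every $n\times n$ stochastic matrix. We show that for every $n\ge 2$ these are exactly the $n$ intervals $\left[\frac k{n-1},1+\frac k{n-1}\right]$ with $0\le k\le n-1$. The main step is a structure theorem: if all transversal sums of a stochastic matrix avoid an interval $[\alpha,1+\alpha]$ with $0\le\alpha\le1$, then there is a column $c$ such that, for every permutation, the row from which the entry in column $c$ is chosen decides on which side of the interval the sum lies.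
\end{abstract}

\section{The problem and the results}

Let $n\ge2$, and let $A=(a_{ij})$ be an $n\times n$ \emph{stochastic} matrix: its entries are nonnegative real numbers, and every row sums to $1$. For a permutation $\sigma$ of $\{1,\dots,n\}$ put
\[
S(\sigma)=\sum_{i=1}^n a_{i\sigma(i)} .
\]
These $n!$ numbers are the \emph{transversal sums} of $A$. We think of $\sigma$ as sending rows to columns, and say that \emph{row $i$ takes column $p$} if $\sigma(i)=p$.

Each entry of $A$ occurs in a fraction $\frac1n$ of all transversal sums, so their mean is $\frac1n\sum_{i,j}a_{ij}=1$. Must some of them lie close to $1$, and on which side? An interval $[u,v]$ is a \emph{solution} to the $n$-card problem if every $n\times n$ stochastic matrix has a transversal sum in $[u,v]$; a solution is \emph{minimal} if no proper subinterval of it is a solution. The $n$-card problem \cite{threeproblems} is to find all minimal solutions.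

\paragraph{The case $n=2$.} If the rows are $(a,1-a)$ and $(b,1-b)$, the two transversal sums are $1+(a-b)$ and $1-(a-b)$, with $|a-b|\le1$. One of them lies in $[0,1]$ and one in $[1,2]$, so both intervals are solutions. For $a=1$, $b=0$ the sums are $2$ and $0$, and for $a=b$ both sums are $1$. Hence every solution contains $1$ together with $0$ or $2$, and the minimal solutions are $[0,1]$ and $[1,2]$. An interval such as $[\frac12,\frac32]$, centered at the mean, is \emph{not} a solution.

\paragraph{What to expect for larger $n$.} Exchanging the columns of two rows changes a transversal sum by at most $2$, since two rows have total weight $2$. Hence every interval $[\alpha,2+\alpha]$ containing $1$ is a solution: if it were missed, there would be sums below and above it, because their mean is $1$; walking by exchanges from a permutation of the first kind to one of the second, some step would jump by more than $2$. To see how much this can be improved, let $M_k$, for $1\le k\le n-1$, be the matrix with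
\[
k \text{ rows equal to } \left(0,\tfrac1{n-1},\dots,\tfrac1{n-1}\right)
\quad\text{and}\quad
n-k\text{ rows equal to }(1,0,\dots,0).
\]
If a row of the second kind takes column $1$, the transversal sum is $1+\frac k{n-1}$: the one entry $1$, and $\frac1{n-1}$ from each row of the first kind. If a row of the first kind takes column $1$, only the other $k-1$ rows of that kind contribute, and the sum is $\frac{k-1}{n-1}$. So $M_k$ has only the two transversal sums $\frac{k-1}{n-1}$ and $1+\frac k{n-1}$. Together with the matrix all of whose rows are $(1,0,\dots,0)$, these examples show what a solution has to contain. Let
\[
\mathcal I_n=\left\{\left[\frac k{n-1},1+\frac k{n-1}\right]:k=0,1,\dots,n-1\right\}.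
\]

\begin{proposition}\label{prop:necessary}
Let $J\subseteq\mathbb R$ be a convex set that contains a transversal sum of every $n\times n$ stochastic matrix. Then $J$ contains a member of $\mathcal I_n$.
\end{proposition}

\begin{proof}
All transversal sums of the matrix with all rows $(1,0,\dots,0)$ equal $1$, so $1\in J$. Let $k\in\{0,\dots,n-1\}$ be least with $\frac k{n-1}\in J$; it exists because $\frac{n-1}{n-1}=1\in J$. If $k=0$, then $[0,1]\subseteq J$ by convexity. If $k\ge1$, then $\frac{k-1}{n-1}\notin J$, so the matrix $M_k$ forces $1+\frac k{n-1}\in J$, and $\left[\frac k{n-1},1+\frac k{n-1}\right]\subseteq J$ by convexity.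
\end{proof}

It was known that every solution contains a member of $\mathcal I_n$, and it has been asked whether, conversely, each member of $\mathcal I_n$ is a solution; this was open for $n>4$. The interval $[0,1]$ is easy: the least transversal sum is nonnegative and at most the mean. We show that the answer is yes throughout.

\begin{theorem}\label{thm:main}
For every $n\ge2$, each of the $n$ intervals in $\mathcal I_n$ is a solution to the $n$-card problem. Consequently, a convex set $J\subseteq\mathbb R$ (open, closed or half-open, bounded or not) contains a transversal sum of every $n\times n$ stochastic matrix if and only if $J$ contains a member of $\mathcal I_n$. The minimal solutions are exactly the $n$ members of $\mathcal I_n$, and none of their endpoints can be dropped.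
\end{theorem}

In particular, taking $k=\frac{n-1}2$, the interval $[\frac12,\frac32]$ is a solution for all odd $n\ge3$.

The way in is to look at a matrix that \emph{misses} an interval of length $1$, that is, has no transversal sum in it. In the examples $M_k$, the row taking column $1$ decides on which side of the gap the sum lies. The next theorem says that every matrix missing such an interval has a column of this kind.

\begin{theorem}\label{thm:structure}
Let $n\ge2$ and $\alpha\in[0,1]$, and let $A$ be an $n\times n$ stochastic matrix with no transversal sum in $[\alpha,1+\alpha]$. Then there are a column $c$ and a set $R$ of rows, $\emptyset\ne R\ne\{1,\dots,n\}$, such that for every permutation $\sigma$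
\[
S(\sigma)>1+\alpha\ \text{ if the row taking $c$ is in $R$,}\qquad
S(\sigma)<\alpha\ \text{ otherwise.}
\]
\end{theorem}

Once $c$ and $R$ are known, averaging determines the entries of column $c$ up to an error less than $\frac1n$, and this rules out integral values of $(n-1)\alpha$.

\begin{theorem}\label{thm:sharp}
For $\alpha\in[0,1]$, the interval $[\alpha,1+\alpha]$ is a solution to the $n$-card problem if and only if $(n-1)\alpha\in\mathbb Z$. If $(n-1)\alpha\notin\mathbb Z$ and $A$ has no transversal sum in $[\alpha,1+\alpha]$, then $c$ and $R$ in Theorem~\ref{thm:structure} satisfy
\[
|R|=n-1-\lfloor(n-1)\alpha\rfloor,\qquad a_{ic}>1-\tfrac1n\ \ (i\in R),\qquad a_{ic}<\tfrac1n\ \ (i\notin R).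
\]
\end{theorem}

Sections~\ref{sec:swap}--\ref{sec:glue} prove Theorem~\ref{thm:structure}. An exchange of two rows that jumps over an interval of length $1$ uses more than half of the weight of these rows. It follows that all such jumps made by the same two rows involve a common column (Section~\ref{sec:swap}). Three rows are treated next, first for $n=3$, where this already gives a complete proof (Section~\ref{sec:three}), then inside a larger matrix (Section~\ref{sec:larger}). Finally the columns found for different triples of rows are shown to coincide (Section~\ref{sec:glue}). Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:average}, and Theorem~\ref{thm:main} is deduced in Section~\ref{sec:minimal}.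

\section{Exchanging two rows}\label{sec:swap}

In Sections~\ref{sec:swap}--\ref{sec:glue} we fix $\alpha\in[0,1]$ and an $n\times n$ stochastic matrix $A$ with no transversal sum in $[\alpha,1+\alpha]$. Every permutation $\sigma$ then has one of two \emph{types}: it is \emph{low} if $S(\sigma)<\alpha$ and \emph{high} if $S(\sigma)>1+\alpha$. The mean of all transversal sums is $1$, and $\alpha\le1\le1+\alpha$, so \emph{both types occur}. This would fail for $\alpha\notin[0,1]$, as the matrix with all rows $(1,0,\dots,0)$ shows.

For rows $i\ne j$ let $\sigma^{ij}$ be the permutation obtained from $\sigma$ by exchanging the columns of rows $i$ and $j$. We say that the pair $ij$ is \emph{active at $\sigma$} if $\sigma$ and $\sigma^{ij}$ have different types, and let $\mathcal A_{ij}$ be the set of the column pairs $\{\sigma(i),\sigma(j)\}$ over all $\sigma$ at which $ij$ is active. With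
\[
e_p=a_{ip}-a_{jp},\qquad p=\sigma(i),\quad q=\sigma(j),
\]
we have
\begin{equation}\label{eq:swap}
S(\sigma)-S(\sigma^{ij})=e_p-e_q,\qquad \sum_p|e_p|\le\sum_p(a_{ip}+a_{jp})=2 .
\end{equation}

\begin{lemma}\label{lem:swap}
Let $i\ne j$ be rows and $e_p=a_{ip}-a_{jp}$.
\begin{enumerate}
\item[(a)] If $\{p,q\}\in\mathcal A_{ij}$, then $|e_p-e_q|>1$. If $ij$ is active at $\sigma$ and the high one of $\sigma,\sigma^{ij}$ has row $i$ taking $p$ and row $j$ taking $q$, then $e_p-e_q>1$.
\item[(b)] There are no columns $p,q,r$ with $e_p-e_q>1$ and $e_q-e_r>1$.
\item[(c)] If $\mathcal A_{ij}\neq\emptyset$, then all members of $\mathcal A_{ij}$ have a common column. In particular, $\mathcal A_{ij}$ does not contain all three pairs from a set of three columns.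
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sums of a high and a low permutation differ by more than $(1+\alpha)-\alpha=1$; now use \eqref{eq:swap}.

(b) Otherwise $p\ne r$ and $2<e_p-e_r\le|e_p|+|e_r|\le2$.

(c) Two members $\{p,q\},\{r,t\}$ cannot be disjoint, since then $\sum|e_p|\ge|e_p-e_q|+|e_r-e_t|>2$. Nor can $\{p,q\},\{p,r\},\{q,r\}$ all be members: naming the columns so that $e_p\ge e_q\ge e_r$, we would get $e_p-e_q>1$ and $e_q-e_r>1$ from (a), against (b). Now if $\mathcal A_{ij}$ has only one member, there is nothing to prove. If $\{p,q\}$ and $\{p,r\}$ are two distinct members, every further member meets both and is not $\{q,r\}$, so it contains $p$.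
\end{proof}

\section{Three rows, and the case $n=3$}\label{sec:three}

Let $n\ge3$. Fix three rows $i,j,l$ and a permutation $\sigma$. The six permutations that agree with $\sigma$ on all other rows form a \emph{block}; they distribute the same three columns $p,q,r$ among the rows $i,j,l$. Sign (even or odd) splits a block into two \emph{classes} of three permutations. Three facts will be used; see Figure~\ref{fig:block}.
\begin{enumerate}
\item[(F1)] The members of a class arise from one another by cyclic shifts of the columns of the three rows. So within a class each of the three rows takes each of $p,q,r$ exactly once, and the three sums of the class add up to $T+3s$, where $T$ is the sum of the nine entries in rows $i,j,l$ and columns $p,q,r$, and $s$ is the common contribution of the other rows.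
\item[(F2)] Two permutations of different classes differ by an odd permutation of three columns, that is, by a transposition. So exactly one of the three rows takes the same column in both, and exchanging the other two rows turns one into the other.
\item[(F3)] Exchanging two fixed rows, say $i$ and $j$, matches the two classes with each other. The three matched pairs use the three column pairs $\{p,q\},\{p,r\},\{q,r\}$, according to whether row $l$ takes $r$, $q$ or $p$.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=5cm,y=1cm]
\node (a) at (0,2) {$123$};
\node (b) at (0,1) {$231$};
\node (c) at (0,0) {$312$};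
\node (d) at (1,2) {$213$};
\node (e) at (1,1) {$321$};
\node (f) at (1,0) {$132$};
\draw[thick] (a)--(d) (b)--(e) (c)--(f);
\draw[dashed] (a)--(e) (b)--(f) (c)--(d);
\draw[dotted,thick] (a)--(f) (b)--(d) (c)--(e);
\end{tikzpicture}
\caption{The six permutations of a block with rows $1,2,3$ and columns $1,2,3$, written as words: the word lists the columns taken by rows $1,2,3$ in order. Even words are on the left, odd words on the right. An edge exchanges the columns of two rows: rows $1,2$ (solid), rows $1,3$ (dashed), rows $2,3$ (dotted). Each even word is joined to each odd word by exactly one edge, and the edges of one style form a perfect matching.}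
\label{fig:block}
\end{figure}

How can the two types be distributed over a block? It turns out to be enough to count the high permutations in each class. The next lemma treats the case that neither class has constant type.

\begin{lemma}\label{lem:balanced}
Let $h$ and $h'$ be the numbers of high permutations in the two classes of a block.
\begin{enumerate}
\item[(a)] If $h=h'=1$ or $h=h'=2$, then on the block the type depends only on which row takes $d$, for some column $d$ among the three columns of the block.
\item[(b)] It is impossible that one of $h,h'$ equals $1$ and the other equals $2$.
\end{enumerate}
\end{lemma}

\begin{proof}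
(a) If $h=h'=1$, let $\mu,\nu$ be the two high permutations; if $h=h'=2$, let them be the two low ones. They lie in different classes, so by (F2) some row of the block takes the same column $d$ in both. Only two permutations of the block give this row column $d$, so $\mu$ and $\nu$ are precisely those two. The other four permutations of the block have the other type, so $d$ has the required property.

(b) Let $\mu$ be the only high permutation of one class and $\nu$ the only low permutation of the other. By (F2), $\nu=\mu^{ij}$ for two of the three rows, which we call $i$ and $j$. In the matching (F3) of this pair $ij$, the permutation $\mu$ is matched with $\nu$, so the two low permutations of the first class are matched with the two high permutations of the second. So $ij$ is active in all three matched pairs, and $\mathcal A_{ij}$ contains all three pairs of the three columns, contradicting Lemma~\ref{lem:swap}(c).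
\end{proof}

\paragraph{The case $n=3$.} Here all six permutations form one block, with $s=0$ and $T=3$, so by (F1) each class of three sums has mean $1$. As $\alpha\le1\le1+\alpha$, \emph{each class contains a high and a low permutation}. Hence $h,h'\in\{1,2\}$, and Lemma~\ref{lem:balanced} gives a column $c$ such that the type depends only on which row takes $c$. This is Theorem~\ref{thm:structure} for $n=3$.

Let us see how it shows that $[\frac12,\frac32]$ is a solution for $n=3$. Suppose that $A$ misses this interval, and apply the above with $\alpha=\frac12$. Let $R$ be the set of rows $i$ such that the permutations in which $i$ takes $c$ are high, and let $C$ be the sum of column $c$. The two permutations in which row $i$ takes $c$ use, between them, the entry $a_{ic}$ twice and each entry of the other two rows outside column $c$ once. So the mean of their sums is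
\[
a_{ic}+\frac{2-(C-a_{ic})}2=1+\frac{3a_{ic}-C}2 .
\]
For $i\in R$ it exceeds $\frac32$, so $3a_{ic}>C+1$; for $i\notin R$ it is below $\frac12$, so $3a_{ic}<C-1$. Both kinds of rows occur, so $|R|\in\{1,2\}$. If $|R|=1$, then, since $a_{ic}\le1$ for $i\in R$, we get $C<1+2\cdot\frac{C-1}3$, that is, $C<1$; but $0\le3a_{ic}<C-1$ for $i\notin R$. If $|R|=2$, then, since $a_{ic}\ge0$ for $i\notin R$, we get $C>2\cdot\frac{C+1}3$, that is, $C>2$; but $C+1<3a_{ic}\le3$ for $i\in R$. Both are impossible.

\section{Three rows of a larger matrix}\label{sec:larger}

For $n>3$ the classes of a block need no longer have mean $1$, so we must also deal with classes of constant type. Classes that are entirely high are easily excluded, because three rows have total weight $3$. Classes that are entirely low leave one case, a single high permutation in the block, which needs a fourth row.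

\begin{lemma}\label{lem:trichotomy}
If the type is not constant on a block, then either on the block it depends only on which row takes $d$, for some column $d$ among the three columns of the block, or the block contains exactly one high permutation.
\end{lemma}

\begin{proof}
Let $h,h'$ be as in Lemma~\ref{lem:balanced}.

\emph{Neither is $3$.} If a class were entirely high, (F1) would give $T+3s>3(1+\alpha)$. Since $T\le3$, this yields $s>\alpha$. Every sum in the block is at least $s$, so no permutation of the block would be low, and the type would be constant.

\emph{It is not the case that one is $2$ and the other is $0$.} Suppose one class has two high permutations $\mu,\mu'$ and the other class is entirely low. By (F1), $\mu'$ is a cyclic shift of $\mu$. Let rows $i,j,l$ take columns $p,q,r$, in this order, in $\mu$; after interchanging the names of $\mu,\mu'$ and renaming the columns if necessary, they take $q,r,p$ in $\mu'$. Since $\mu^{ij}$ and $(\mu')^{ij}$ are in the other class, they are low, and Lemma~\ref{lem:swap}(a) gives $e_p-e_q>1$ from $\mu$ and $e_q-e_r>1$ from $\mu'$. This contradicts Lemma~\ref{lem:swap}(b).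

Since $h=h'=0$ means constant type, there remain the cases $h=h'\in\{1,2\}$ and $\{h,h'\}=\{1,2\}$, settled by Lemma~\ref{lem:balanced}, and $\{h,h'\}=\{0,1\}$, in which the block has exactly one high permutation.
\end{proof}

\begin{remark}
The last possibility cannot be excluded by looking at one block alone. For $n=4$ take the rows $(0.7,0,0,0.3)$, $(0,0.7,0,0.3)$, $(0,0,0.7,0.3)$, $(1,0,0,0)$ and consider the six permutations in which row $4$ takes column $4$. Their sums are $2.1$, $0.7$ (three times) and $0$ (twice). For $\alpha=1$ exactly one of these six sums lies above $[1,2]$, and the other five lie below it. Our standing assumption fails for this matrix, but only because of sums outside the block: the permutation $4\mapsto1\mapsto2\mapsto4$, $3\mapsto 3$ has sum $1+0+0.3+0.7=2$. So a fourth row has to be used, and the proof below looks at exactly such $3$-cycles.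
\end{remark}

\begin{lemma}\label{lem:lone}
No block contains exactly one high permutation.
\end{lemma}

\begin{proof}
For $n=3$ each class contains a high permutation, as we saw in Section~\ref{sec:three}. Let $n\ge4$ and suppose some block contains exactly one high permutation. Relabel rows and columns so that it is the identity and the rows of the block are $1,2,3$. We write permutations in cycle notation. Put
\[
H=S(\mathrm{id})=a_{11}+a_{22}+a_{33}+s>1+\alpha,\qquad s=\sum_{t\ge4}a_{tt}.
\]
The transpositions $(12),(13),(23)$ belong to the block, so they are low. If $\{x,y,z\}=\{1,2,3\}$, then $a_{xx}+s\le S((yz))<\alpha$, and subtracting from $H$,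
\begin{equation}\label{eq:diagonal}
a_{yy}+a_{zz}>1\qquad\text{for any two distinct } y,z\in\{1,2,3\}.
\end{equation}
We shall show that, on the other hand, row $4$ forces $a_{yy}+a_{zz}<1$ for some two of these entries.

\emph{The transpositions $(14),(24),(34)$ are high.} Let $\{x,y,z\}=\{1,2,3\}$ and suppose that $(x4)$ is low. Then $H-a_{xx}-a_{44}\le S((x4))<\alpha$ and $H-a_{yy}-a_{zz}\le S((yz))<\alpha$. Adding, $2H-2\alpha<a_{xx}+a_{yy}+a_{zz}+a_{44}\le H$. Hence $H<2\alpha\le1+\alpha$, a contradiction. (Here $\alpha\le1$ is used again.)

\emph{For any two distinct $x,y\in\{1,2,3\}$ some $3$-cycle on $x,y,4$ is high.} Consider the block of the six permutations that fix every row other than $x,y,4$. One class consists of the transpositions $(x4)$, $(y4)$, which are high, and $(xy)$, which is low. The other contains the high permutation $\mathrm{id}$ and the two $3$-cycles. By Lemma~\ref{lem:balanced}(b) the second class does not have exactly one high permutation, so at least one of the $3$-cycles is high. Write it as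
\[
4\mapsto w\mapsto w'\mapsto4,\qquad\{w,w'\}=\{x,y\}.
\]
Its sum exceeds that of the low permutation $(xy)=(ww')$ by more than $1$. Both contain the entry $a_{ww'}$ and the entries of the fixed rows, so
\[
a_{4w}+a_{w'4}-a_{w'w}-a_{44}>1,
\]
and therefore
\begin{equation}\label{eq:arc}
a_{4w}+a_{w'4}>1 .
\end{equation}

\emph{Conclusion.} For each of the three pairs in $\{1,2,3\}$ choose such $w,w'$ and draw one arrow $w\to w'$. Some vertex has both an incoming and an outgoing arrow: otherwise each vertex would be a source or a sink, two of the three would be of the same kind, and the arrow between them would contradict this. So there is a path $x\to y\to z$ with $\{x,y,z\}=\{1,2,3\}$, and \eqref{eq:arc} gives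
\[
a_{4x}+a_{y4}>1,\qquad a_{4y}+a_{z4}>1 .
\]
But row $4$ has weight only $1$, so $a_{4x}+a_{4y}\le1$, and adding yields $a_{y4}+a_{z4}>1$. Since rows $y$ and $z$ have weight $1$ as well, $a_{yy}\le1-a_{y4}$ and $a_{zz}\le1-a_{z4}$, so $a_{yy}+a_{zz}<1$. This contradicts \eqref{eq:diagonal}.
\end{proof}

Lemmas~\ref{lem:trichotomy} and~\ref{lem:lone} together give the following.

\begin{corollary}\label{cor:block}
If the type is not constant on a block, then on the block it depends only on which row takes $d$, for some column $d$ among the three columns of the block.
\end{corollary}

\section{One column for all rows}\label{sec:glue}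

A priori the column $d$ of Corollary~\ref{cor:block} depends on the block, that is, on three rows and on the columns taken by all the others. The sets $\mathcal A_{ij}$ remove this dependence: they are defined over all permutations, and each nonempty one turns out to have exactly one common column. Call the pair $ij$ \emph{active} if $\mathcal A_{ij}\ne\emptyset$.

\begin{lemma}\label{lem:label}
Let $n\ge3$ and let $ij$ be an active pair. The members of $\mathcal A_{ij}$ have exactly one common column; call it the \emph{label} $c_{ij}$. For every row $l\notin\{i,j\}$, at least one of the pairs $il$, $jl$ is active and has the same label $c_{ij}$.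
\end{lemma}

\begin{proof}
Let $ij$ be active at $\sigma$, let $l$ be any third row, and consider the block of $\sigma$ with rows $i,j,l$. The type is not constant on it, so by Corollary~\ref{cor:block} it depends only on which row takes $d$, where $d,x,y$ are the three columns of the block in some order. Assign to each of the three rows the type of the permutations of the block in which this row takes $d$.

Suppose two rows $u,v$ of the block are assigned different types. Then exchanging $u$ and $v$ changes the type whenever one of them takes $d$. The other of the two rows may then take $x$ or $y$, so $\{d,x\},\{d,y\}\in\mathcal A_{uv}$. The common column of $\mathcal A_{uv}$, which exists by Lemma~\ref{lem:swap}(c), is then $d$ and no other.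

Since $\sigma$ and $\sigma^{ij}$ have different types, different rows take $d$ in them. These rows are $i$ and $j$, because $l$ takes the same column in both. So $i$ and $j$ are assigned different types, and $\mathcal A_{ij}$ has the unique common column $d=c_{ij}$. Finally, the type assigned to $l$ differs from that of $i$ or from that of $j$. In the first case $il$, in the second case $jl$, is active with label $d=c_{ij}$.
\end{proof}

\begin{lemma}\label{lem:samelabel}
Let $n\ge3$. All active pairs have the same label.
\end{lemma}

\begin{proof}
First consider two active pairs sharing a row, say $ij$ with label $c$ and $ik$ with label $c'$, and suppose $c\ne c'$. Lemma~\ref{lem:label} for $ij$ and the row $k$ says that $ik$ or $jk$ is active with label $c$; so $jk$ is active with label $c$. The same lemma for $ik$ and the row $j$ says that $ij$ or $jk$ has label $c'$. But both have label $c$, a contradiction.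

Now let $ij$ and $kl$ be disjoint active pairs. By Lemma~\ref{lem:label} for $ij$ and the row $k$, one of $ik$, $jk$ is active with label $c_{ij}$. It shares the row $k$ with $kl$, so by the first part $c_{kl}=c_{ij}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
It suffices to find a column $c$ such that the type of $\sigma$ depends only on which row takes $c$. Then let $R$ consist of the rows for which this type is high; since both types occur, $\emptyset\ne R\ne\{1,\dots,n\}$.

If $n=2$, any column will do, since the row taking it determines the permutation. Let $n\ge3$. Any two permutations are connected by successive exchanges of two rows, and both types occur, so some pair is active. Let $c$ be the common label of all active pairs. Every member of every $\mathcal A_{ij}$ contains $c$; hence $\sigma$ and $\sigma^{ij}$ have the same type whenever neither $i$ nor $j$ takes $c$ in $\sigma$. Two permutations in which the same row takes $c$ are connected by exchanges among the other rows, so they have the same type.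
\end{proof}

\section{The entries of the column}\label{sec:average}

Theorem~\ref{thm:structure} says that the $n!$ transversal sums split according to the row that takes $c$. Averaging over each part gives one inequality for each entry of column $c$. As for $n=3$, these inequalities say that the entries are close to $1$ or close to $0$, so that the column sum is close to $|R|$; at the same time they tie the column sum to $(n-1)\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose no transversal sum of $A$ lies in $[\alpha,1+\alpha]$, and take $c$ and $R$ from Theorem~\ref{thm:structure}. Put
\[
r=|R|,\qquad \kappa=(n-1)\alpha,\qquad C=\sum_{j}a_{jc};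
\]
thus $1\le r\le n-1$. Fix a row $i$ and average over the permutations in which $i$ takes $c$. For $j\ne i$ the column $\sigma(j)$ is then uniformly distributed over the $n-1$ columns other than $c$, in which row $j$ has total weight $1-a_{jc}$. So the mean of $S$ over these permutations is
\[
a_{ic}+\sum_{j\ne i}\frac{1-a_{jc}}{n-1}
=a_{ic}+\frac{(n-1)-(C-a_{ic})}{n-1}
=1+\frac{na_{ic}-C}{n-1}.
\]
It is greater than $1+\alpha$ if $i\in R$ and less than $\alpha$ if $i\notin R$. Hence
\begin{equation}\label{eq:entries}
a_{ic}>\frac{C+\kappa}n\quad(i\in R),\qquad
a_{ic}<\frac{C+\kappa-(n-1)}n\quad(i\notin R).
\end{equation}
Both $R$ and its complement are nonempty, and $0\le a_{ic}\le1$. The first inequality therefore gives $C+\kappa<n$, and the second gives $C+\kappa>n-1$. Write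
\[
C+\kappa=n-1+t,\qquad 0<t<1 .
\]
Then \eqref{eq:entries} becomes
\begin{equation}\label{eq:near}
a_{ic}>1-\frac{1-t}n>1-\frac1n\quad(i\in R),\qquad a_{ic}<\frac tn<\frac1n\quad(i\notin R).
\end{equation}
Put $m=n-1-\kappa$, so that $C=m+t$. We bound $C$ by summing \eqref{eq:near}, using also $a_{ic}\ge0$ for $i\notin R$ and $a_{ic}\le1$ for $i\in R$:
\[
r-\frac{r(1-t)}n<m+t<r+\frac{(n-r)t}n .
\]
The right inequality says $m<r-\frac{rt}n$, so $m<r$. Since $r<n$, the left one gives $m>r-t-(1-t)=r-1$. Thus
\[
r-1<m<r .
\]
So $m$ is not an integer, and neither is $\kappa=n-1-m$. Moreover $r=\lceil m\rceil=\lceil n-1-\kappa\rceil=n-1-\lfloor\kappa\rfloor$. Together with \eqref{eq:near} this proves the second part of the theorem. It also shows that if $(n-1)\alpha\in\mathbb Z$, then no stochastic matrix can miss $[\alpha,1+\alpha]$, which is therefore a solution.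

Conversely, let $(n-1)\alpha\notin\mathbb Z$ and choose the integer $k$ with $k-1<(n-1)\alpha<k$; since $\alpha\in[0,1]$, we have $1\le k\le n-1$. The only transversal sums of $M_k$ are $\frac{k-1}{n-1}<\alpha$ and $1+\frac k{n-1}>1+\alpha$. So $[\alpha,1+\alpha]$ is not a solution.
\end{proof}

\begin{remark}
For $M_k$ and $\frac{k-1}{n-1}<\alpha<\frac k{n-1}$, we may take $c=1$, and then $R$ consists of the $n-k$ rows $(1,0,\dots,0)$. This agrees with $n-1-\lfloor(n-1)\alpha\rfloor=n-1-(k-1)$. At the two integral values $(n-1)\alpha=k-1$ and $(n-1)\alpha=k$ the matrix $M_k$ has a transversal sum exactly at an endpoint of $[\alpha,1+\alpha]$.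
\end{remark}

\section{The minimal solutions}\label{sec:minimal}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\alpha=\frac k{n-1}$ with $0\le k\le n-1$ we have $\alpha\in[0,1]$ and $(n-1)\alpha=k\in\mathbb Z$. So every member of $\mathcal I_n$ is a solution by Theorem~\ref{thm:sharp}. Hence a convex set containing a member of $\mathcal I_n$ contains a transversal sum of every $n\times n$ stochastic matrix. The converse is Proposition~\ref{prop:necessary}.

The members of $\mathcal I_n$ are distinct closed intervals of length $1$, so none of them properly contains another. Therefore no proper convex subset of a member contains a member, and by the criterion just proved no such subset contains a transversal sum of every $n\times n$ stochastic matrix. In particular each member is a minimal solution, and removing an endpoint destroys the property. Finally, every solution contains a member of $\mathcal I_n$, which is itself a solution; so a minimal solution is a member of $\mathcal I_n$.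
\end{proof}

\begin{thebibliography}{1}
\bibitem{threeproblems}
\emph{Three Problems Involving Permutations},
\url{https://summit.sfu.ca/_flysystem/fedora/sfu_migrate/16950/etd9945_JChan.pdf}.
\end{thebibliography}

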